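# A product of two $H$-compact spaces that is not $H$-compact

All spaces are completely regular Hausdorff. A *complete probability space* $(\Omega,\mathcal A,\nu)$ is one in which every subset of a $\nu$-null set lies in $\mathcal A$. For $A\in\mathcal A$ let $A^\bullet$ be its class modulo $\nu$-null sets. These classes form the *measure algebra* $\mathcal A/_\nu$, and $\nu$ is well defined on it. A *Boolean $\sigma$-homomorphism* from a $\sigma$-field into $\mathcal A/_\nu$ is a map that preserves the unit, complements and countable unions (hence also countable intersections).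

## 1. From a two-point space to a Bernstein set

Take the two-point space $\{0,1\}$, and suppose that a Boolean $\sigma$-homomorphism $\Phi$ from its four subsets into some $\mathcal A/_\nu$ is given. Choose a set $A\in\Phi(\{1\})$ and let $\varphi=1_A:\Omega\to\{0,1\}$. Then $\varphi^{-1}(\{1\})=A\in\Phi(\{1\})$ and $\varphi^{-1}(\{0\})=\Omega\setminus A\in\Phi(\{0\})$. So $\Phi$, which only speaks about classes of sets, comes from an honest map of points.

Next take $L=2^\omega$ and a $\sigma$-homomorphism $\Phi$ from the Borel sets of $L$ into $\mathcal A/_\nu$. For each $n$ choose $A_n\in\Phi(\{x:x(n)=1\})$ and put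
$$\varphi(\omega)=(1_{A_0}(\omega),1_{A_1}(\omega),\dots).$$
The Borel sets $B$ with $\varphi^{-1}(B)\in\Phi(B)$ form a $\sigma$-field, because $\varphi^{-1}$ commutes with complements and countable unions and $\Phi$ does so too. This $\sigma$-field contains the sets $\{x:x(n)=1\}$, which generate the Borel sets. So again $\Phi$ comes from a point map. We needed only countably many choices of representatives.

For the third space we need some notation, which stays fixed. Let $D=2^{<\omega}$ be the set of finite $0$-$1$ sequences, which we call *nodes*. Let $|d|$ be the length of $d\in D$, and $[d]=\{x\in L:d\subset x\}$. "Coarse" refers to the usual topology of $L$, and "Borel" always means coarse Borel. Let $\lambda$ be the completed fair-coin measure on $L$, and $\mathfrak c=2^{\aleph_0}$.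

Recall that a *Bernstein set* is a set $P\subset L$ such that both $P$ and $Q=L\setminus P$ meet every nonempty perfect subset of $L$. One gets it by listing the perfect sets in type $\mathfrak c$ and picking from each, in turn, two new points, one for $P$ and one kept out of $P$; this is possible since each perfect set has $\mathfrak c$ points. Fix such $P,Q$. Every uncountable Borel set contains a perfect set, and a perfect set contains $\mathfrak c$ pairwise disjoint perfect sets (it contains a copy of $2^\omega\cong2^\omega\times2^\omega$). Hence:

(B1) every uncountable Borel set meets both $P$ and $Q$ in $\mathfrak c$ points;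

(B2) a Borel set disjoint from $P$, or from $Q$, is countable, hence $\lambda$-null.

Consider $P$ as a space, with the subspace topology. Its Borel sets are the sets $C\cap P$ with $C\subset L$ Borel. Put $\Phi(C\cap P)=C^\bullet\in\mathcal A/_\lambda$, where $\mathcal A$ is the field of $\lambda$-measurable subsets of $L$. This is well defined: if $C\cap P=C'\cap P$, then $C\triangle C'$ is a Borel set disjoint from $P$, so it is null by (B2). It is clearly a $\sigma$-homomorphism. Does it come from a point map $\varphi:L\to P$? We first record a simple fact.

**Fact 1.1.** Let $\varphi:L\to L$ be a map such that $\varphi^{-1}([d])\triangle[d]$ is $\lambda$-null for every $d\in D$. Then $\varphi(\omega)=\omega$ for almost every $\omega$.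

Indeed, outside the union of these countably many null sets we have $\varphi(\omega)\in[d]\iff\omega\in[d]$ for all $d$, so $\varphi(\omega)\in[\omega|n]$ for all $n$.

If $\varphi:L\to P$ realized $\Phi$, then $\varphi^{-1}([d]\cap P)\in[d]^\bullet$ for all $d$. By Fact 1.1, $\omega=\varphi(\omega)\in P$ for almost every $\omega$. So $\lambda(Q)=0$, and there is a Borel set of measure $1$ disjoint from $Q$, contradicting (B2). No point map exists: the homomorphism asks for the point $\omega$, and half of the time, so to speak, that point is missing.

## 2. $H$-compactness, measure-compactness and products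

For a space $X$ let $\mathcal B(X)$ be its *Baire $\sigma$-field*, generated by the zero sets $\{g=0\}$ of continuous $g:X\to\mathbb R$. Complements of zero sets are *cozero sets*; in a completely regular space they form a base. In a metrizable space every closed set is a zero set, so there the Baire sets are the Borel sets. A *Baire measure* is a finite, non-negative, countably additive measure on $\mathcal B(X)$.

**Definition 2.1.** $X$ is *$H$-compact* (homomorphism-compact) if for every complete probability space $(\Omega,\mathcal A,\nu)$ and every Boolean $\sigma$-homomorphism $\Phi:\mathcal B(X)\to\mathcal A/_\nu$ there is an $\mathcal A$-$\mathcal B(X)$-measurable $\varphi:\Omega\to X$ with $\varphi^{-1}(B)\in\Phi(B)$ for every $B\in\mathcal B(X)$. We say that $\varphi$ *realizes* $\Phi$.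

We have just seen that $\{0,1\}$ and $2^\omega$ are $H$-compact, while a Bernstein set is not. Note that $H$-compactness depends only on the pair $(X,\mathcal B(X))$, and not on the topology beyond that.

**Definition 2.2.** $X$ is *measure-compact* if every Baire measure $\mu$ on $X$ is $\tau$-additive: whenever $\{Z_\alpha\}$ is a downward directed family of zero sets with $\bigcap_\alpha Z_\alpha=\emptyset$, then $\inf_\alpha\mu(Z_\alpha)=0$. $X$ is *strongly measure-compact* if every Baire measure $\mu$ is tight: for every $\varepsilon>0$ there is a compact $K\subset X$ with $\mu(B)\ge\mu(X)-\varepsilon$ for every Baire set $B\supseteq K$.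

**Example 2.3.** Every Lindelöf space is measure-compact. If $\bigcap_\alpha Z_\alpha=\emptyset$, then the complements form an open cover, so countably many $Z_{\alpha_0},Z_{\alpha_1},\dots$ already have empty intersection. By directedness choose $\beta_0=\alpha_0$ and $Z_{\beta_{n+1}}\subset Z_{\beta_n}\cap Z_{\alpha_{n+1}}$. This sequence decreases to $\emptyset$, so $\mu(Z_{\beta_n})\to0$. The Bernstein set $P$ is separable metrizable, hence Lindelöf and measure-compact. It is not strongly measure-compact. Let $\mu(C\cap P)=\lambda(C)$. A compact $K\subset P$ is a Borel set disjoint from $Q$, hence countable, and $\mu(K)=\lambda(K)=0$.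

The following facts may be used.

1. Compact spaces and strongly measure-compact spaces are $H$-compact.
2. $H$-compact spaces are realcompact.
3. If $X$ is $H$-compact and measure-compact and $Y$ is strongly measure-compact, then $X\times Y$ is $H$-compact.

The problem, from the paper "Homomorphism-Compact Spaces", is whether the product of any two $H$-compact spaces is $H$-compact. The answer is no, in ZFC, and the two spaces can even be taken Lindelöf (hence measure-compact).

**Theorem A.** There are two zero-dimensional Hausdorff, first countable, separable, Lindelöf topologies $\tau_1,\tau_2$ on $L=2^\omega$, both finer than the usual topology, such that for $X=(L,\tau_1)$ and $Y=(L,\tau_2)$: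

1. $\mathcal B(X)=\mathcal B(Y)=$ the usual Borel $\sigma$-field of $2^\omega$; hence $X,Y$ are $H$-compact (and measure-compact, being Lindelöf);
2. $X\times Y$ is not $H$-compact; this is witnessed by a homomorphism into the measure algebra of Lebesgue (fair-coin) measure on $2^\omega$.

**Corollary B.** There is a Lindelöf $H$-compact space $Z$ with $Z\times Z$ not $H$-compact. In fact 3 above, "strongly measure-compact" cannot be weakened to "$H$-compact and measure-compact".

**Theorem C.** If $X,Y$ are $H$-compact and $X\times Y$ is measure-compact, then $X\times Y$ is $H$-compact.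

**Theorem D.** If $X$ is $H$-compact (not necessarily measure-compact) and $Y$ is $\sigma$-compact, then $X\times Y$ is $H$-compact.

## 3. Realizing the two marginals, and Theorem C

The natural approach to a positive answer is to realize the two coordinates separately. Let $X,Y$ be $H$-compact and let $\Phi:\mathcal B(X\times Y)\to\mathcal A/_\nu$ be a $\sigma$-homomorphism. The maps $A\mapsto\Phi(A\times Y)$ on $\mathcal B(X)$ and $A\mapsto\Phi(X\times A)$ on $\mathcal B(Y)$ are $\sigma$-homomorphisms; let $\varphi_1,\varphi_2$ realize them, and put $\varphi=(\varphi_1,\varphi_2)$. For a rectangle,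
$$\varphi^{-1}(A\times B)=\varphi_1^{-1}(A)\cap\varphi_2^{-1}(B)\in\Phi(A\times Y)\wedge\Phi(X\times B)=\Phi(A\times B).$$
The sets $R$ with $\varphi^{-1}(R)\in\Phi(R)$ form a $\sigma$-field, hence
$$\varphi^{-1}(R)\in\Phi(R)\qquad\text{for all }R\in\mathcal B(X)\otimes\mathcal B(Y).\tag{1}$$
For the same reason, $\varphi$ realizes $\Phi$ as soon as $\varphi^{-1}(Z)\in\Phi(Z)$ for all zero sets $Z\subset X\times Y$.

This is where the approach stops: $\mathcal B(X\times Y)$ contains $\mathcal B(X)\otimes\mathcal B(Y)$ but may be larger, and (1) says nothing about the additional sets. If something allows us to approximate zero sets of the product from inside the product field, the argument can be completed. Theorem C is such a case.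

**Proof of Theorem C.** Let $\Phi,\varphi$ be as above and $\mu=\nu\circ\Phi$. This is a Baire measure on $X\times Y$, hence $\tau$-additive.

**Step 1: for every cozero set $G$, $\varphi^{-1}(G)$ contains a representative of $\Phi(G)$.** Consider the family $\{W_\alpha\}$ of finite unions of rectangles $U\times V\subset G$ with $U,V$ cozero. It is upward directed, and its union is $G$, because such rectangles form a base of $X\times Y$. Each $W_\alpha$ is a cozero set. Write $G=\bigcup_nF_n$ with $F_n$ increasing zero sets (if $G=\{g\ne0\}$, take $F_n=\{|g|\ge1/n\}$ for $n\ge1$). For fixed $n$ the zero sets $F_n\setminus W_\alpha$ are downward directed with empty intersection, so $\inf_\alpha\mu(F_n\setminus W_\alpha)=0$ and $\sup_\alpha\mu(W_\alpha)\ge\mu(F_n)$. Letting $n\to\infty$ gives $\sup_\alpha\mu(W_\alpha)=\mu(G)$. Choose $\alpha_k$ with $\mu(W_{\alpha_k})\to\mu(G)$ and let $W=\bigcup_kW_{\alpha_k}\subset G$. Then $\nu(\Phi(G\setminus W))=\mu(G\setminus W)=0$, so $\Phi(W)=\Phi(G)$. As $W\in\mathcal B(X)\otimes\mathcal B(Y)$, (1) says that $\varphi^{-1}(W)\in\Phi(W)=\Phi(G)$, and $\varphi^{-1}(W)\subset\varphi^{-1}(G)$.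

**Step 2: zero sets.** Let $Z=\{g=0\}=\bigcap_{n\ge1}G_n$ with $G_n=\{|g|<1/n\}$ cozero. By Step 1 there are $E_n\in\Phi(G_n)$ with $E_n\subset\varphi^{-1}(G_n)$. So $\varphi^{-1}(Z)=\bigcap_n\varphi^{-1}(G_n)$ contains $\bigcap_nE_n$, a representative of $\bigwedge_n\Phi(G_n)=\Phi(Z)$. Step 1 for the cozero set $Z^c$ gives $E\in\Phi(Z^c)$ with $E\subset\varphi^{-1}(Z^c)$, so $\varphi^{-1}(Z)\subset\Omega\setminus E\in\Phi(Z)$. Thus $\varphi^{-1}(Z)$ lies between two representatives of $\Phi(Z)$. Since $\nu$ is complete, $\varphi^{-1}(Z)\in\Phi(Z)$. $\square$

By Theorem A, measure-compactness of the product here cannot be replaced by measure-compactness, or even the Lindelöf property, of the factors.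

## 4. The Bernstein homomorphism on the diagonal

To get a counterexample we bring back the homomorphism of Section 1. Two topologies on $L$ give a product in which the diagonal points $(x,x)$, $x\in P$, form a copy of the point set $P$. The factors should know only Borel sets. The product should be able to separate $P$ from $Q$ along the diagonal (so that $\omega\in Q$ is not an admissible value), and yet on $P$ itself it should see only relatively Borel sets (so that the homomorphism is well defined). Put $\pi(x)=0$ for $x\in P$ and $\pi(x)=1$ for $x\in Q$.

**Lemma 4.1.** Let $X=(L,\tau_1)$ and $Y=(L,\tau_2)$ be completely regular Hausdorff with $\tau_1,\tau_2$ finer than the coarse topology. Suppose that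

(i) there is a continuous $f:X\times Y\to\{0,1\}$ with $f(x,x)=\pi(x)$ for all $x\in L$;

(ii) for every $B\in\mathcal B(X\times Y)$ there is a Borel set $C\subset L$ with $\{x\in P:(x,x)\in B\}=C\cap P$.

Then $X\times Y$ is not $H$-compact, and this is witnessed by a homomorphism into the measure algebra of $\lambda$.

*Proof.*

**Step 1: the homomorphism.** Let $\Omega=L$, $\nu=\lambda$, and $\mathcal A$ the $\lambda$-measurable sets. For $B\in\mathcal B(X\times Y)$ let $\Phi(B)=C^\bullet$ for any $C$ as in (ii). If $C,C'$ both qualify, then $C\triangle C'$ is Borel and disjoint from $P$, hence null by (B2). So $\Phi$ is well defined. If $C$ qualifies for $B$, then $L\setminus C$ qualifies for the complement of $B$; if $C_n$ qualifies for $B_n$, then $\bigcup_nC_n$ qualifies for $\bigcup_nB_n$; and $L$ qualifies for $X\times Y$. So $\Phi$ is a $\sigma$-homomorphism.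

**Step 2: a realization must be the diagonal map.** Suppose $\varphi=(\varphi_1,\varphi_2)$ realizes $\Phi$. For $d\in D$ the set $[d]\times Y$ is clopen, hence Baire, and $[d]$ qualifies for it. So $\varphi_1^{-1}([d])\triangle[d]$ is null for each $d$, and $\varphi_1(\omega)=\omega$ a.e. by Fact 1.1. With $X\times[d]$ we get $\varphi_2(\omega)=\omega$ a.e.

**Step 3: the clopen set $f^{-1}(0)$ gives a contradiction.** Let $B=f^{-1}(0)$, a clopen set. As $f(x,x)=0$ for all $x\in P$, the set $L$ qualifies for $B$, so $\varphi^{-1}(B)$ has full measure. But for a.e. $\omega$,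
$$\varphi(\omega)\in B\iff f(\omega,\omega)=0\iff\omega\in P.$$
By completeness $P$ is measurable with $\lambda(P)=1$, so $\lambda(Q)=0$, and some Borel set of measure $1$ is disjoint from $Q$. This contradicts (B2). $\square$

If also $\mathcal B(X)=\mathcal B(Y)=$ Borel, the set $f^{-1}(0)$ lies outside $\mathcal B(X)\otimes\mathcal B(Y)$, which is the Borel field of $L\times L$: its diagonal trace is $P$, which is not Borel by (B2), being disjoint from $Q$ and uncountable. This is the gap left by (1). We must now build $\tau_1,\tau_2$.

## 5. Topologies on $2^\omega$ from sequences of nodes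

For two distinct points of $L$, or a node and a point, let $\wedge$ denote the longest common initial segment. A node $d$ is *off* $x$ if $x\notin[d]$. Then $\ell_x(d):=|d\wedge x|<|d|$ is called the *level* of $d$ at $x$. For example, if $x=000\ldots$, then $d=0010$ is off $x$ with level $2$, while $d=000$ is not off $x$. If $d$ is off $x$ and $y\in[d]$, then $y$ and $x$ first disagree inside $d$, so $y\wedge x=d\wedge x$. In particular $[d]\subset[x|\ell_x(d)]$. Put $e_d=d^\frown000\ldots\in[d]$.

**Lemma 5.1.** For each $x\in L$ let $(a_i^x)_{i<\omega}$ be nodes off $x$ with strictly increasing levels at $x$. Put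
$$U_n(x)=\{x\}\cup\bigcup_{i\ge n}[a_i^x],$$
and call $O$ open if for each $x\in O$ there is $n$ with $U_n(x)\subset O$. This is a topology, finer than the coarse one, zero-dimensional Hausdorff (hence completely regular), first countable and separable. The sets $U_n(x)$, $n<\omega$, are clopen and form a neighborhood base at $x$. Also $e_{a_i^x}\to x$.

*Proof.* It is a topology because $U_n(x)$ decreases in $n$, which takes care of finite intersections. It is finer than the coarse topology since $U_n(x)\subset[x|\ell_x(a_n^x)]$ and the levels tend to $\infty$. Hence it is Hausdorff.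

*$U_n(x)$ is open:* each of its points other than $x$ lies in some $[a_i^x]\subset U_n(x)$, which is coarse open. So the $U_n(x)$ form a neighborhood base at $x$.

*$U_n(x)$ is closed:* let $y\notin U_n(x)$ and $k=|x\wedge y|$. If $\ell_x(a_i^x)>k$, then $[a_i^x]\subset[x|(k+1)]$ is disjoint from $[y|(k+1)]$. Only finitely many $[a_i^x]$ with $i\ge n$ remain; they are coarse clopen and do not contain $y$. So a coarse neighborhood of $y$ inside $[y|(k+1)]$ misses $U_n(x)$; note that $x\notin[y|(k+1)]$.

So the topology is zero-dimensional and first countable. Every nonempty open set contains some $[d]$, hence $e_d$, so the countable set $\{e_d:d\in D\}$ is dense. Finally $e_{a_i^x}\in[a_i^x]\subset U_i(x)$. $\square$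

We use two such families, $(a_i^x)$ for $\tau_1$ and $(b_i^x)$ for $\tau_2$, with neighborhoods $U_n(x)$ and $V_n(x)=\{x\}\cup\bigcup_{i\ge n}[b_i^x]$. The following requirement makes (i) of Lemma 4.1 true, with the parity of the splitting level as the function.

(R) For each $x\in L$: all $a_i^x,b_i^x$ are off $x$; the levels $\ell_x(a_i^x)$ and $\ell_x(b_i^x)$ are strictly increasing in $i$; all these levels have parity $\pi(x)$; no level of an $a_i^x$ equals a level of a $b_j^x$.

**Lemma 5.2.** Under (R), the function $f:X\times Y\to\{0,1\}$ with $f(x,y)=|x\wedge y|\bmod2$ for $x\ne y$ and $f(x,x)=\pi(x)$ is continuous.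

*Proof.* If $x\ne y$ and $k=|x\wedge y|$, then $f$ is constant on the open set $[x|(k+1)]\times[y|(k+1)]$. At $(x,x)$ we show that $f\equiv\pi(x)$ on $U_0(x)\times V_0(x)$. Let $(y,z)\ne(x,x)$ be in this set. If $y\ne x$, then $y\in[a_i^x]$ for some $i$ and $|y\wedge x|=\ell_x(a_i^x)$. If $z\ne x$, then $|z\wedge x|=\ell_x(b_j^x)$ for some $j$. If only one of $y,z$ differs from $x$, then $|y\wedge z|$ is that level. If both differ from $x$, the two levels are distinct by (R), so $y\ne z$ and $|y\wedge z|$ is the smaller of the two. In all cases $|y\wedge z|$ has parity $\pi(x)$. $\square$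

## 6. Uniform sequences and parity sequences

Two easy choices of sequences come to mind, and each fails for its own reason.

**Uniform choice.** Ignore $P$ and take $a_k^x=(x|2k)^\frown(1-x(2k))$ and $b_k^x=(x|(2k+1))^\frown(1-x(2k+1))$. Lemma 5.1 applies. Let $g:X\times Y\to\mathbb R$ be continuous. Since $(e_{a_k^x},e_{b_k^y})\to(x,y)$,
$$g(x,y)=\lim_kg(e_{a_k^x},e_{b_k^y}).$$
The node $a_k^x$ depends only on $x|(2k+1)$, and $b_k^y$ only on $y|(2k+2)$. So $g$ is a pointwise limit of coarsely locally constant functions, and is Borel on $L\times L$. Conversely all sets $[c]\times[d]$ are clopen. So $\mathcal B(X\times Y)$ is the Borel field of the compact metrizable space $2^\omega\times2^\omega$, and $X\times Y$ is $H$-compact. The sequences must depend on $x$ in a non-Borel way.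

**Parity choice.** The simplest sequences with (R) are: $(a_i^x)$ enumerates the nodes $(x|n)^\frown(1-x(n))$ with $n\equiv\pi(x)\pmod4$, and $(b_i^x)$ those with $n\equiv\pi(x)+2\pmod4$, in increasing order of $n$. So $f$ is continuous. But now $P$ is already visible in $X$ alone. Let $J=\{n:n\equiv0\text{ or }1\pmod4\}$ and
$$C=\{x\in L:x(n)=0\text{ for all }n\in J\},$$
a perfect set. For $z\notin C$ let $m(z)$ be the least $n\in J$ with $z(n)=1$. Let $g(z)=1$ if $z\in C\cap P$, or if $z\notin C$ and $m(z)\equiv0\pmod4$; otherwise let $g(z)=0$. At $z\notin C$, $g$ is coarsely locally constant. Let $z\in C$. The nodes $a_i^z$ are $(z|n)^\frown1$ with $n\equiv\pi(z)\pmod4$, and any $y$ extending such a node has $m(y)=n\equiv\pi(z)$. So $g$ is constant on $U_0(z)$: it is $1$ if $z\in P$ and $0$ if $z\in Q$. Hence $g$ is continuous on $X$, and $C\cap P=C\cap g^{-1}(1)$ is a Baire set of $X$. It is not Borel: by (B1) it is uncountable, and it misses $Q$. We also see $U_0(z)\cap C=\{z\}$ for $z\in C$, so the uncountable closed set $C$ is discrete, and $X$ is not Lindelöf.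

In fact this $X$ is not $H$-compact. Let $\Omega=C$ with $\nu$ the completed image of $\lambda$ under the homeomorphism $L\to C$ that fills the coordinates outside $J$. For $x\in P$ and $g'$ continuous on $X$ we have $g'(x)=\lim_kg'(e_{c_k(x)})$ with $c_k(x)=(x|4k)^\frown(1-x(4k))$, a limit of coarsely locally constant functions. The set of $x\in C$ where this limit exists and equals $0$ is Borel. Therefore, for zero sets $B$ and then for all Baire sets $B$ of $X$, $B\cap C\cap P=E\cap P$ for some Borel $E\subset C$. Put $\Phi(B)=E^\bullet$. It is well defined by (B2), as $\nu$ vanishes on countable sets. As in Section 1, a realization satisfies $\varphi(\omega)=\omega$ for $\nu$-a.e. $\omega\in C$. But $\Phi(g^{-1}(1))$ is the unit, so $g(\omega)=1$, that is $\omega\in P$, for $\nu$-a.e. $\omega\in C$. Then some Borel subset of $C$ of measure $1$ misses $Q$, contradicting (B2).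

The exact cause is instructive. Let $h(d)=g(e_d)$. At every $z\in C$ there are nodes $d\supset z|n$ with $h(d)=1$, for arbitrarily large $n$, and others with $h(d)=0$. The function $h$ oscillates at uncountably many points, and no sequence $(a_i^x)$ ever notices. The remedy is to make some sequence notice every such oscillation. A continuous function on $X$ is determined by its restriction to the countable set $\{e_d\}$, so there are only $\mathfrak c$ many functions $h$ to watch, and $\mathfrak c$ many points $x$ at which to act. We therefore choose the sequences by transfinite recursion.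

## 7. Diagonalizing against pairs of sets of nodes

Oscillation is expressed by two operations. For $S\subset D$ put
$$S'=\{x\in L:\forall n\ \exists d\in S,\ d\supseteq x|n\}.$$
It is closed: its complement is the union of those $[c]$ for which no $d\in S$ extends $c$. For example, $\{0^n1:n<\omega\}'=\{000\ldots\}$.

For $M\subset D\times D$ let $M^*$ be the set of $x\in L$ such that for every $n$ there is $(a,b)\in M$ with $a,b$ off $x$ and $\ell_x(a),\ell_x(b)$ even, distinct and $\ge n$. For fixed $(a,b)$ and $n$ the condition depends only on $x|\max(|a|,|b|)$, so it defines a clopen set. Hence $M^*$ is a countable intersection of open sets, a $G_\delta$. For example, if $M=\{(0^n1,0^{n+2}1):n\text{ even}\}$, then $M^*=\{000\ldots\}$. At $000\ldots$ the levels are $n,n+2$; at any other $x$, with $k=|x\wedge000\ldots|$, no $0^n1$ that is off $x$ has level above $k$. The words "even, distinct" in $M^*$ copy what (R) allows at points of $P$.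

**Lemma 7.1.** One can choose, for each $x\in L$, sequences $(a_i^x)_{i<\omega}$ and $(b_i^x)_{i<\omega}$ in $D$ such that (R) holds, and:

(TX) If $S,T\subset D$ and $S'\cap T'$ is uncountable, there is $x\in S'\cap T'$ with $a_i^x\in S$ for infinitely many $i$ and $a_i^x\in T$ for infinitely many $i$.

(TY) The same with $b_i^x$ in place of $a_i^x$.

(TZ) If $M,N\subset D\times D$ and $M^*\cap N^*$ is uncountable, there is $x\in P$ with $(a_i^x,b_i^x)\in M$ for infinitely many $i$ and $(a_i^x,b_i^x)\in N$ for infinitely many $i$.

*Proof.*

**Step 1: reduction to having many candidates.** A task is a pair $(S,T)$ for (TX), a pair $(S,T)$ for (TY), or a pair $(M,N)$ for (TZ), satisfying the uncountability hypothesis. As $D$ is countable, there are at most $\mathfrak c$ tasks. Well-order them in type $\le\mathfrak c$. At each stage we choose a point $x$ not used before and define both sequences at $x$ so that the task is fulfilled and (R) holds at $x$. At each stage fewer than $\mathfrak c$ points have been used, so it is enough to exhibit $\mathfrak c$ suitable points for each task.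

**Step 2: the task (TX) for $(S,T)$.** The closed set $S'\cap T'$ is uncountable, so it contains a perfect set $C$. For $x\in C$ let
$$B(x)=\{|x\wedge x'|:x'\in C\setminus\{x\}\}.$$
This set is infinite, since $x$ is a limit of other points of $C$. We must respect the parity $\pi(x)$, so we look for points $x$ with infinitely many elements of that parity in $B(x)$. For fixed $n$ the set $\{x\in C:n\in B(x)\}$ is relatively open in $C$: if $|x\wedge x'|=n$ with $x'\in C$, then $|y\wedge x'|=n$ for all $y\in C\cap[x|(n+1)]$. So $C_0=\{x\in C:B(x)\text{ has infinitely many even elements}\}$ and $C_1$ (the same with odd) are Borel, and $C=C_0\cup C_1$. If $C_0$ is uncountable, then $|C_0\cap P|=\mathfrak c$ by (B1). Otherwise $C_1$ is uncountable and $|C_1\cap Q|=\mathfrak c$. In either case there are $\mathfrak c$ points $x\in C$ for which $B(x)$ has infinitely many elements of parity $\pi(x)$. (The case distinction is needed: if $C=\{x:x(n)=0\text{ for odd }n\}$, then every $B(x)$ consists of all even numbers, and only points of $P$ are suitable.) Take an unused such $x$.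

Let $n\in B(x)$ and pick $x'\in C$ with $|x\wedge x'|=n$. As $x'\in S'$, there is $d\in S$ with $d\supseteq x'|(n+1)$; it is off $x$ with level $n$. As $x'\in T'$, there is such a $d$ in $T$ too. Hence we can choose $n_0<n_1<\dots$ in $B(x)$, of parity $\pi(x)$, with $n_{i+1}\ge n_i+4$, and nodes $a_i^x$ off $x$ of level $n_i$, with $a_i^x\in S$ for even $i$ and $a_i^x\in T$ for odd $i$. Put $b_i^x=(x|(n_i+2))^\frown(1-x(n_i+2))$, which is off $x$ with level $n_i+2$. Since $n_i<n_i+2<n_{i+1}$, no level of an $a_i^x$ is a level of a $b_j^x$, and (R) holds at $x$. Also $x\in C\subset S'\cap T'$.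

**Step 3: the task (TY).** Exchange the roles of the two sequences in Step 2.

**Step 4: the task (TZ) for $(M,N)$.** The set $M^*\cap N^*$ is an uncountable Borel set, so by (B1) it has $\mathfrak c$ points in $P$. Take an unused one, $x$; here $\pi(x)=0$. Choose inductively $(a_i^x,b_i^x)\in M$ for even $i$ and $\in N$ for odd $i$, with $a_i^x,b_i^x$ off $x$, with even and distinct levels, both larger than all previous levels. This is possible since $x\in M^*\cap N^*$. Then (R) holds at $x$: levels of $a_i^x$ and $b_i^x$ differ by choice, and for $i\ne j$ the later one is larger.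

**Step 5: the points never used.** For these take the parity choice of Section 6, which satisfies (R): the levels are $\equiv\pi(x)$, respectively $\equiv\pi(x)+2$, modulo $4$. $\square$

Fix such sequences, and let $X=(L,\tau_1)$, $Y=(L,\tau_2)$ be the spaces that Lemma 5.1 gives for $(a_i^x)$ and $(b_i^x)$. Both are zero-dimensional Hausdorff, first countable, separable and finer than the coarse topology.

## 8. The factors are Lindelöf, with the Borel sets as Baire sets

We treat $X$; the arguments for $Y$ are the same with (TY) in place of (TX).

**Lemma 8.1.** $X$ is Lindelöf.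

*Proof.* Let $\mathcal O$ be an open cover of $X$. Let $G$ be the union of the coarse interiors of its members, and $A=L\setminus G$, a coarse closed set.

**Step 1: $A$ is countable.** Suppose not. Let $S=\{d:[d]\cap A\ne\emptyset\}$. Then $S'=A$: if $x\in A$, all $x|n$ are in $S$; if $x\in S'$, then $[x|n]\cap A\ne\emptyset$ for all $n$, and $A$ is closed. By (TX) for $(S,S)$ there is $x\in A$ with $a_i^x\in S$ for infinitely many $i$. Pick $O\in\mathcal O$ and $n$ with $U_n(x)\subset O$. For $i\ge n$ the coarse open set $[a_i^x]$ lies in $O$, so $[a_i^x]\subset G$ and $a_i^x\notin S$. This is a contradiction.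

**Step 2: the subcover.** Each point of $G$ has a coarse neighborhood $[d]$ contained in a member of $\mathcal O$. There are only countably many $d$, so countably many members cover $G$. Add one member for each of the countably many points of $A$. $\square$

**Lemma 8.2.** $\mathcal B(X)$ is the Borel $\sigma$-field of $2^\omega$.

*Proof.* Each $[d]$ is clopen in $X$, so all Borel sets are in $\mathcal B(X)$. For the converse it is enough that every continuous $g:X\to\mathbb R$ is Borel, because then all zero sets are Borel.

**Step 1: oscillation occurs only on a countable set.** Let $h(d)=g(e_d)$. As $e_{a_i^x}\to x$ in $X$, we have $h(a_i^x)\to g(x)$ for every $x$. For rational $p,q$ let $S_p=\{h<p\}$ and $T_q=\{h>q\}$. If $p<q$, then $S_p'\cap T_q'$ is countable: otherwise (TX) gives $x$ with $h(a_i^x)<p$ infinitely often and $h(a_i^x)>q$ infinitely often, contradicting convergence. Let $K$ be the countable union of these sets over all rational $p<q$.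

**Step 2: off $K$ the value of $g$ is read from the sets $S_p'$.** Let $x\notin K$. If $g(x)<p$, then $h(a_i^x)<p$ for all large $i$, so $a_i^x\in S_p$; as $a_i^x\supseteq x|\ell_x(a_i^x)$ and the levels tend to $\infty$, $x\in S_p'$. In the same way $g(x)>q$ implies $x\in T_q'$. Now let $x\in S_p'$. Then $g(x)\le p$: otherwise $g(x)>q>p$ for a rational $q$, so $x\in S_p'\cap T_q'\subset K$. Hence for every real $r$
$$\{g<r\}\setminus K=\bigcup_{p<r}S_p'\setminus K,$$
with $p$ ranging over rationals. For "$\subset$" choose $p$ with $g(x)<p<r$; for "$\supset$" use $g(x)\le p<r$. The right side is Borel and $K$ is countable, so $\{g<r\}$ is Borel. $\square$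

So $(X,\mathcal B(X))$ and $(Y,\mathcal B(Y))$ both coincide with $2^\omega$ and its Borel sets. The space $2^\omega$ is $H$-compact by Section 1, and $H$-compactness depends only on this pair. Hence $X$ and $Y$ are $H$-compact. They are measure-compact by Lemma 8.1 and Example 2.3. This is part 1 of Theorem A.

## 9. The diagonal trace in the product

Condition (i) of Lemma 4.1 is Lemma 5.2. We verify (ii), by the argument of Lemma 8.2 with $M^*$ in the place of $S'$.

**Lemma 9.1.** For every $B\in\mathcal B(X\times Y)$ there is a Borel set $C\subset L$ with $\{x\in P:(x,x)\in B\}=C\cap P$.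

*Proof.* The sets $B$ with this property form a $\sigma$-field. So it suffices to show that for continuous $g:X\times Y\to\mathbb R$ and real $r$ the set $\{x\in P:g(x,x)<r\}$ is relatively Borel in $P$; then so is $\{x\in P:g(x,x)=0\}$.

**Step 1: oscillation along pairs.** Put $h(a,b)=g(e_a,e_b)$, $M_p=\{h<p\}$, $N_q=\{h>q\}$ for rational $p,q$. As $(e_{a_i^x},e_{b_i^x})\to(x,x)$ in $X\times Y$, we have $h(a_i^x,b_i^x)\to g(x,x)$. If $p<q$ and $M_p^*\cap N_q^*$ were uncountable, (TZ) would give $x$ with $h(a_i^x,b_i^x)<p$ infinitely often and $>q$ infinitely often, which is impossible. So these sets are countable. Let $K$ be their union over rational $p<q$, a countable set.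

**Step 2: reading off $g(x,x)$ on $P\setminus K$.** Let $x\in P\setminus K$. By (R) and $\pi(x)=0$, the pairs $(a_i^x,b_i^x)$ consist of nodes off $x$, with even, distinct levels tending to $\infty$. So if $g(x,x)<p$, then $x\in M_p^*$; and if $g(x,x)>q$, then $x\in N_q^*$. Hence if $x\in M_p^*$, then $g(x,x)\le p$, since otherwise $x\in M_p^*\cap N_q^*\subset K$ for some rational $q>p$. As before,
$$\{x\in P\setminus K:g(x,x)<r\}=(P\setminus K)\cap\bigcup_{p<r}M_p^*.$$
So $\{x\in P:g(x,x)<r\}=C\cap P$ with the Borel set $C=\bigl(\bigcup_{p<r}M_p^*\setminus K\bigr)\cup\{x\in K\cap P:g(x,x)<r\}$. $\square$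

Step 2 uses $x\in P$ in an essential way: at $x\in Q$ the levels are odd, and $M^*$ says nothing. On all of $L$ the statement is false, since $f^{-1}(0)$ has diagonal trace $P$.

**Conclusion of the proof of Theorem A.** By Lemmas 5.2 and 9.1 the hypotheses of Lemma 4.1 hold, so $X\times Y$ is not $H$-compact, with a witness into the measure algebra of $\lambda$. Together with Section 8 and Lemma 5.1, Theorem A is proved: the product of two $H$-compact spaces need not be $H$-compact. $\blacksquare$

## 10. A single Lindelöf space with a non-$H$-compact square

**Proof of Corollary B.** Let $Z=X\oplus Y$ be the disjoint sum. It is Lindelöf. A continuous function on $Z$ is a pair of continuous functions on $X$ and on $Y$, so $(Z,\mathcal B(Z))$ coincides with the Borel space of the compact metrizable space $2^\omega\oplus2^\omega$. Hence $Z$ is $H$-compact.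

Suppose $Z\times Z$ were $H$-compact. We show that then the clopen subset $W=X\times Y$ would be $H$-compact. If $B\in\mathcal B(Z\times Z)$, then $B\cap W\in\mathcal B(W)$, since zero sets restrict to zero sets. Conversely $\mathcal B(W)\subset\mathcal B(Z\times Z)$: a continuous function on $W$, extended by $1$ outside the clopen set $W$, is continuous with the same zero set. Given $\Phi:\mathcal B(W)\to\mathcal A/_\nu$, put $\tilde\Phi(B)=\Phi(B\cap W)$ for $B\in\mathcal B(Z\times Z)$. This is a $\sigma$-homomorphism; let $\tilde\varphi$ realize it. As $\tilde\Phi(W)$ is the unit, $\tilde\varphi\in W$ almost everywhere. Let $\varphi$ equal $\tilde\varphi$ where $\tilde\varphi\in W$, and a fixed point of $W$ elsewhere. For $B\in\mathcal B(W)$, $\varphi^{-1}(B)$ differs from $\tilde\varphi^{-1}(B)\in\tilde\Phi(B)=\Phi(B)$ by a null set, so by completeness $\varphi^{-1}(B)\in\Phi(B)$. Thus $W$ would be $H$-compact, contradicting Theorem A. So $Z\times Z$ is not $H$-compact.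

Finally, $X$ and $Y$ are both $H$-compact and measure-compact, and $X\times Y$ is not $H$-compact. So in fact 3 of Section 2, "strongly measure-compact" cannot be weakened to "$H$-compact and measure-compact". $\square$

## 11. Essentially separable ranges, and $\sigma$-compact factors

For Theorem D we return to (1) and show that each zero set of $X\times Y$ agrees, up to a set that $\Phi$ and $\varphi$ both ignore, with a set in $\mathcal B(X)\otimes\mathcal B(Y)$. The tool is a property of $H$-compact spaces. Recall that a map $\psi$ from a Radon probability space $(\Omega,\nu)$ with $\Omega$ compact is *almost continuous* if for every $\varepsilon>0$ there is a compact $\Omega'\subset\Omega$ with $\nu(\Omega')\ge1-\varepsilon$ and $\psi|_{\Omega'}$ continuous. For instance, $1_{[0,1/2]}$ on $[0,1]$ with Lebesgue measure is almost continuous: remove a short open interval around $1/2$. We use the theorem of D. H. Fremlin (*Measurable functions and almost continuous functions*, Manuscripta Math. 33 (1981) 387–405): every Borel measurable map from a Radon probability space into a metrizable space is almost continuous.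

**Lemma 11.1.** Let $X$ be $H$-compact, $\mu$ a Baire probability measure on $X$, $M$ a metric space and $F:X\to M$ continuous. Then there is a closed separable $M_0\subset M$ with $\mu(F^{-1}(M_0))=1$.

*Proof.*

**Step 1: a Radon space with the measure algebra of $\mu$.** Let $\mathfrak B=\mathcal B(X)/_\mu$, with the induced strictly positive measure $\bar\mu$, and let $\Omega$ be its Stone space, compact and zero-dimensional. Write $\hat b$ for the clopen set of $b\in\mathfrak B$. Linear combinations of indicators of clopen sets are uniformly dense in $C(\Omega)$, so $\bar\mu$ defines a positive linear functional on $C(\Omega)$. By the Riesz theorem there is a Radon probability measure $\nu$ with $\nu(\hat b)=\bar\mu(b)$; we take it complete, with domain $\mathcal A$. We claim that $b\mapsto\hat b^{\,\bullet}$ is an isomorphism of $\mathfrak B$ onto $\mathcal A/_\nu$ that preserves countable suprema. It is injective since $\bar\mu$ is strictly positive. Let $b=\sup_nb_n$ in $\mathfrak B$. Then $\hat b\supset\bigcup_n\hat b_n$, and $\bar\mu(b)=\lim_n\bar\mu(b_0\vee\dots\vee b_n)=\nu(\bigcup_n\hat b_n)$, so $\bigcup_n\hat b_n$ and $\hat b$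 differ by a null set. Hence countable suprema are preserved, and the sets in $\mathcal A$ that differ from a clopen set by a null set form a $\sigma$-field. It contains every open $G$: choose compact $H_n\subset G$ with $\nu(H_n)\to\nu(G)$, and clopen $\hat c_n$ with $H_n\subset\hat c_n\subset G$; then $G$ differs by a null set from $\bigcup_n\hat c_n$. It contains the null sets as well, so it is all of $\mathcal A$, which gives surjectivity.

**Step 2: use of $H$-compactness.** The quotient map $\mathcal B(X)\to\mathfrak B\cong\mathcal A/_\nu$ is a $\sigma$-homomorphism, so it is realized by some $\varphi:\Omega\to X$. Then $\nu(\varphi^{-1}(A))=\mu(A)$ for $A\in\mathcal B(X)$. Closed subsets of $M$ are zero sets in $M$, so their preimages under $F$ are zero sets of $X$. Hence $F\circ\varphi:\Omega\to M$ is Borel measurable.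

**Step 3: the separable set.** By Fremlin's theorem there are compact $\Omega_n\subset\Omega$ with $\nu(\Omega_n)\to1$ and $F\circ\varphi|_{\Omega_n}$ continuous. The sets $F\varphi(\Omega_n)$ are compact metrizable, hence separable. Let $M_0$ be the closure of their union, a closed separable set. Then $\mu(F^{-1}(M_0))=\nu(\varphi^{-1}F^{-1}(M_0))\ge\nu(\Omega_n)$ for all $n$, so it equals $1$. $\square$

**Proof of Theorem D.** We may assume $X,Y\neq\emptyset$: there is no unit-preserving homomorphism from $\mathcal B(\emptyset)$ into a measure algebra of a probability space, so an empty product is trivially $H$-compact. Write $Y=\bigcup_{n\ge1}K_n$ with $K_n$ compact, nonempty and increasing.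

**Step 1: $Y$ is $H$-compact.** Let $\mu$ be a Baire measure on $Y$, and choose Baire sets $B_n\supseteq K_n$ with $\mu(B_n)=\mu^*(K_n)$, the outer measure. Replacing $B_n$ by $\bigcap_{m\ge n}B_m\supseteq K_n$ we may assume that $B_n$ increases; $\mu(B_n)=\mu^*(K_n)$ is kept. As $\bigcup_nB_n=Y$, $\mu^*(K_n)\to\mu(Y)$. So $\mu$ is tight, $Y$ is strongly measure-compact, and by fact 1 it is $H$-compact. Let now $\Phi:\mathcal B(X\times Y)\to\mathcal A/_\nu$ be given, let $\varphi=(\varphi_1,\varphi_2)$ be as in Section 3, and put $\mu_1(A)=\nu(\Phi(A\times Y))$ for $A\in\mathcal B(X)$, a Baire probability measure. It remains to check $\varphi^{-1}(Z)\in\Phi(Z)$ for $Z=\{g=0\}$ with $g:X\times Y\to[0,1]$ continuous.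

**Step 2: $g$ as a continuous map into a metric space.** Equip $C(Y)$ with the metric
$$d(u,v)=\sum_{n\ge1}2^{-n}\min\Bigl(1,\sup_{K_n}|u-v|\Bigr),$$
and let $F:X\to C(Y)$, $F(x)=g(x,\cdot)$. We claim that $F$ is continuous at each $x_0$. Fix $n$ and $\varepsilon>0$. Each $y\in K_n$ has open $U_y\ni x_0$, $V_y\ni y$ with $|g-g(x_0,y)|<\varepsilon/2$ on $U_y\times V_y$. Finitely many $V_y$ cover $K_n$; let $U$ be the intersection of the corresponding $U_y$. For $x\in U$ and $y'\in K_n$, with $y'\in V_y$ from the finite cover, both $g(x,y')$ and $g(x_0,y')$ are within $\varepsilon/2$ of $g(x_0,y)$, so $|g(x,y')-g(x_0,y')|<\varepsilon$. Thus $\sup_{K_n}|F(x)-F(x_0)|\to0$ as $x\to x_0$, for each $n$, and since the tails $\sum_{n>N}2^{-n}$ are small, $d(F(x),F(x_0))\to0$.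

**Step 3: a measurable approximation.** By Lemma 11.1 there is a closed separable $M_0\subset C(Y)$ with $\mu_1(X_0)=1$, where $X_0=F^{-1}(M_0)\in\mathcal B(X)$. Let $\{u_j\}$ be a dense sequence in $M_0$. For $x\in X_0$ and $n\ge1$ let $j_n(x)$ be the least $j$ with $d(F(x),u_j)<1/n$, and put $g_n(x,y)=u_{j_n(x)}(y)$. The sets $\{x\in X_0:j_n(x)=j\}$ are obtained by finitely many Boolean operations from $X_0$ and the cozero sets $\{x:d(F(x),u_i)<1/n\}$, $i\le j$, so they belong to $\mathcal B(X)$. On each of the countably many sets $\{j_n=j\}\times Y$ we have $g_n(x,y)=u_j(y)$, so $g_n$ is $\mathcal B(X)\otimes\mathcal B(Y)$-measurable on $X_0\times Y$. If $y\in K_m$, then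
$$2^{-m}\min\bigl(1,|g_n(x,y)-g(x,y)|\bigr)\le d(u_{j_n(x)},F(x))<1/n,$$
so $g_n\to g$ pointwise on $X_0\times Y$. Hence $Z_0:=Z\cap(X_0\times Y)\in\mathcal B(X)\otimes\mathcal B(Y)$.

**Step 4: conclusion.** By (1), $\varphi^{-1}(Z_0)\in\Phi(Z_0)$. Since $\nu(\Phi(X_0\times Y))=\mu_1(X_0)=1$, the class $\Phi(X_0\times Y)$ is the unit, so $\Phi(Z_0)=\Phi(Z)$. Also $\varphi^{-1}(X_0\times Y)\in\Phi(X_0\times Y)$ has full measure, so $\varphi^{-1}(Z)$ differs from $\varphi^{-1}(Z_0)$ by a null set. By completeness of $\nu$, $\varphi^{-1}(Z)\in\Phi(Z)$. As $Z$ was an arbitrary zero set, $\varphi$ realizes $\Phi$. $\square$
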